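\title{Posets of large dimension whose graph of incomparable pairs is four-colorable}

\begin{abstract}
The dimension of a finite poset that is not a chain equals the chromatic number of its hypergraph of incomparable pairs. The edges of size two of this hypergraph form the graph of incomparable pairs. We show that the dimension is not bounded by any function of the chromatic number of this graph: for every $d$ there is a graph whose incidence poset has dimension greater than $d$ and a $4$-colorable graph of incomparable pairs. The chromatic number can be prescribed to be any $t\ge 4$. Among incidence posets of graphs four colors are necessary for this, since three colors force dimension at most $14$.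
\end{abstract}

\section{Introduction}\label{sec:intro}

All posets and graphs are finite, and graphs are simple. A \emph{linear extension} of a poset $P$ is a linear order on its ground set that contains the order of $P$. The \emph{dimension} $\dim(P)$ is the least number of linear extensions whose intersection is the order of $P$. An \emph{incomparable pair} is an ordered pair $(a,b)$ of incomparable elements, and $\operatorname{inc}(P)$ is the set of all such pairs. A linear extension $L$ \emph{reverses} a set $S\subseteq\operatorname{inc}(P)$ if $b<a$ in $L$ for every $(a,b)\in S$, and $S$ is \emph{reversible} if some linear extension reverses it. The intersection of a nonempty family of linear extensions is the order of $P$ exactly when every incomparable pair is reversed by some member of the family; such a family is a \emph{realizer}.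

Dimension is therefore a coloring parameter. The \emph{hypergraph of incomparable pairs} $\mathcal{H}_P$ has vertex set $\operatorname{inc}(P)$, and its edges are the sets that are not reversible while all their proper subsets are. A set is reversible exactly when it contains no edge. So if $P$ is not a chain, $\dim(P)$ is the least number of colors in a coloring of $\operatorname{inc}(P)$ with no monochromatic edge, that is, $\dim(P)=\chi(\mathcal{H}_P)$.

To see what the edges look like, take $S\subseteq\operatorname{inc}(P)$ and draw an arc $x\to y$ whenever $x<y$ in $P$ and an arc $b\to a$ whenever $(a,b)\in S$. A linear extension reversing $S$ is a linear order in which all arcs point upward, and it exists exactly when there is no directed cycle. Arcs of the first kind form no cycle, and consecutive ones merge by transitivity. Hence $S$ fails to be reversible exactly when it contains distinct pairs $(a_1,b_1),\dots,(a_k,b_k)$ with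
\[
a_1\le b_2,\quad a_2\le b_3,\quad\dots,\quad a_{k-1}\le b_k,\quad a_k\le b_1 .
\]
We call this an \emph{alternating cycle} of length $k$. Length $1$ is impossible, because $a_1$ and $b_1$ are incomparable. The edges of size two of $\mathcal{H}_P$ are thus the alternating cycles of length $2$. They form the \emph{graph of incomparable pairs} $G_P$: its vertex set is $\operatorname{inc}(P)$, and
\[
(a,b)\ \text{is adjacent to}\ (c,d)\quad\Longleftrightarrow\quad a\le d\ \text{ and }\ c\le b\ \text{ in } P .
\]
A reversible set is independent in $G_P$, so $\chi(G_P)\le\dim(P)$. The converse implication fails. If $P$ consists of the three disjoint chains $a_1<b_2$, $a_2<b_3$, $a_3<b_1$, then the pairs $(a_1,b_1)$, $(a_2,b_2)$, $(a_3,b_3)$ are pairwise nonadjacent in $G_P$ and form an alternating cycle of length $3$. The graph $G_P$ sees only the shortest obstructions to reversibility, and it is natural to ask how much is lost. The following problem is posed in \cite{DGH}.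

\begin{quote}
Is there a function $f:\mathbb{R}\to\mathbb{R}$ such that, for every positive integer $t$ and every poset $P$, if $\chi(G_P)\le t$, then $\dim(P)\le f(t)$?
\end{quote}

The simplest cases point toward a positive answer. The pairs $(a,b)$ and $(b,a)$ are always adjacent, so $\chi(G_P)\le 1$ holds only for chains. It is known that a poset $P$ that is not a chain has dimension $2$ if and only if $G_P$ is bipartite. In the most familiar posets of large dimension nothing is lost either.

\begin{example}\label{ex:standard}
For $t\ge 2$ the \emph{standard example} $S_t$ has elements $a_1,\dots,a_t,b_1,\dots,b_t$, with $a_i<b_j$ if and only if $i\ne j$. The pairs $(a_i,b_i)$ form a clique of size $t$ in $G_{S_t}$. Let $L_i$ list first the $a_j$ with $j\neq i$, then $b_i$, then $a_i$, then the $b_j$ with $j\ne i$. Then $L_i$ reverses $(a_i,b_i)$ and, for every $j\ne i$, the pairs $(a_i,a_j)$, $(b_j,b_i)$ and $(b_j,a_j)$. These are all the incomparable pairs as $i$ varies, so $t\le\chi(G_{S_t})\le\dim(S_t)\le t$.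
\end{example}

On the other hand, it is known that for each $t\ge 2$ there is a poset $P$ with $\chi(G_P)=t$ and $\dim(P)\ge(3/2)^{t-1}$. One could guess from all this that $f$ exists and that only its rate of growth, exponential at least, is in question. In fact no such function exists, and the failure occurs at $t=4$ among posets of height two. For a graph $\Gamma=(V,E)$ with $V\neq\emptyset$, the \emph{incidence poset} $P_\Gamma$ has ground set $V\cup E$, and its only strict comparabilities are $v<e$ for $v\in e$.

\begin{theorem}\label{thm:main}
For every $d\ge 1$ there is a graph $\Gamma$ with $\chi(G_{P_\Gamma})\le 4$ and $\dim(P_\Gamma)>d$. Hence there is no function $f$ as in the problem.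
\end{theorem}

The second sentence follows from the first, because $f(4)$ would have to exceed every $d$.

\begin{theorem}\label{thm:exact}
For all $t\ge 4$ and $d\ge 1$ there is a poset $P$ with $\chi(G_P)=t$ and $\dim(P)>d$.
\end{theorem}

\begin{theorem}\label{thm:three}
If $\Gamma$ is a graph with $\chi(G_{P_\Gamma})\le 3$, then $\chi(\Gamma)\le 7$ and $\dim(P_\Gamma)\le 14$. Consequently, the incidence posets $P_\Gamma$ with $\chi(G_{P_\Gamma})\le t$ have bounded dimension exactly when $t\le 3$, and the posets in Theorem~\ref{thm:main} have $\chi(G_{P_\Gamma})=4$ as soon as $d\ge 14$.
\end{theorem}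

For general posets these results leave one value of $t$: we do not settle whether $\chi(G_P)=3$ bounds the dimension of an arbitrary poset $P$.

Section~\ref{sec:schemes} translates both parameters of $P_\Gamma$ into one covering condition for tournaments on $V$; the dimension asks for transitive tournaments and the chromatic number for arbitrary ones. Section~\ref{sec:complete} shows that for complete graphs both parameters are large, by one and the same argument. Sections~\ref{sec:construction} to~\ref{sec:four} build a sparse graph in which this argument survives for linear orders while four arbitrary tournaments suffice. Section~\ref{sec:other} proves Theorems~\ref{thm:exact} and~\ref{thm:three}.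

\section{Incidence posets and tournaments}\label{sec:schemes}

Let $\Gamma=(V,E)$ be a graph. We first note that only the incomparable pairs of $P_\Gamma$ whose first entry is a vertex matter. For each incomparable pair $(a,b)$ fix a vertex $a^*\le a$ such that $(a^*,b)$ is again an incomparable pair. If $a$ is a vertex, take $a^*=a$. If $a$ is an edge and $b$ is a vertex, then $b\notin a$ and either end of $a$ will do. If $a$ and $b$ are distinct edges, take an end of $a$ that is not an end of $b$. Since $a^*\le a$, two facts follow.
\begin{enumerate}
\item[(R1)] A linear extension that reverses $(a^*,b)$ reverses $(a,b)$.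
\item[(R2)] If $(a,b)$ is adjacent to $(c,d)$ in $G_{P_\Gamma}$, then $(a^*,b)$ is adjacent to $(c^*,d)$.
\end{enumerate}

A pair $(v,b)$ with $v\in V$ asks that $v$ be placed above $b$, and $b$ is determined by the one or two vertices below it. This suggests recording everything on ordered pairs of vertices. Write $[t]=\{1,\dots,t\}$. A \emph{$t$-scheme} for $\Gamma$ assigns to every ordered pair $(v,u)$ of distinct vertices a set $C(v,u)\subseteq[t]$ such that
\begin{enumerate}
\item[(S1)] $C(v,u)\ne\emptyset$ for all $v\neq u$;
\item[(S2)] $C(v,u)\cap C(u,v)=\emptyset$ for all $v\neq u$;
\item[(S3)] $C(v,w)\cap C(v,x)\neq\emptyset$ for every edge $wx$ and every vertex $v\notin\{w,x\}$.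
\end{enumerate}
We read $\ell\in C(v,u)$ as ``$v$ beats $u$ in color $\ell$.'' Thus every vertex beats every other vertex in some color, two vertices never beat each other in the same color, and every vertex beats both ends of every edge not containing it in a common color. The scheme is \emph{linear} if there are linear orders $L_1,\dots,L_t$ on $V$ with $C(v,u)=\{\ell: u<v \text{ in } L_\ell\}$ for all $v\ne u$. For sets of this form (S2) holds automatically.

\begin{lemma}\label{lem:chi}
Let $t\ge1$. Then $\chi(G_{P_\Gamma})\le t$ if and only if $\Gamma$ has a $t$-scheme.
\end{lemma}

\begin{proof}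
Let $\kappa$ be a proper coloring of $G_{P_\Gamma}$ with colors from $[t]$, and put
\[
C(v,u)=\{\kappa(v,b): b\ge u,\ b \text{ incomparable to } v\}.
\]
Then $\kappa(v,u)\in C(v,u)$, which gives (S1), and $\kappa(v,wx)\in C(v,w)\cap C(v,x)$, which gives (S3). For (S2), let $(v,b)$ and $(u,b')$ be incomparable pairs with $b\ge u$ and $b'\ge v$. These two relations say that the pairs are adjacent, so $\kappa(v,b)\ne\kappa(u,b')$.

Conversely, let $C$ be a $t$-scheme. For an incomparable pair $(v,b)$ with $v\in V$, choose a color $\kappa(v,b)$ that lies in $C(v,u)$ for every vertex $u\le b$. This is possible by (S1) if $b$ is a vertex and by (S3) if $b$ is an edge. Suppose that $(v,b)$ and $(u,b')$ are adjacent, with $u,v\in V$. Then $u\le b$ and $v\le b'$, and $u\ne v$ because $v\not\le b$. Hence $\kappa(v,b)\in C(v,u)$ and $\kappa(u,b')\in C(u,v)$, and the two colors differ by (S2). Now give an arbitrary pair $(a,b)$ the color $\kappa(a^*,b)$. By (R2) this coloring of $G_{P_\Gamma}$ is proper.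
\end{proof}

\begin{lemma}\label{lem:dim}
Let $t\ge1$. Then $\dim(P_\Gamma)\le t$ if and only if $\Gamma$ has a linear $t$-scheme.
\end{lemma}

\begin{proof}
Let $\dim(P_\Gamma)\le t$. Take a realizer with $t$ members, repeating some if necessary, and let $L_1,\dots,L_t$ be their restrictions to $V$. Some member reverses $(v,u)$, which gives (S1). For an edge $e=wx$ and $v\notin e$, some member reverses $(v,e)$; there $w,x<e<v$, which gives (S3).

Conversely, let $L_1,\dots,L_t$ define a linear scheme. Extend each $L_\ell$ to a linear extension $L_\ell^+$ of $P_\Gamma$ by inserting every edge after its higher end and before the next vertex. By (R1) it suffices to reverse the pairs $(v,b)$ with $v\in V$. If $b=u$ is a vertex, take $\ell\in C(v,u)$. If $b=wx$ is an edge, take $\ell\in C(v,w)\cap C(v,x)$. Then $v$ is above the higher end of $b$ in $L_\ell$, so $v$ is the next vertex or lies above it, and $b<v$ in $L_\ell^+$.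
\end{proof}

If a color lies in neither $C(u,v)$ nor $C(v,u)$, adding it to one of them preserves (S1)--(S3). So we may think of each color as a tournament on $V$, and a scheme of tournaments is linear exactly when all of them are transitive. On incidence posets, the problem asks how much transitivity can cost.

The first consequence limits where to look for examples: $\Gamma$ must have large chromatic number.

\begin{proposition}\label{prop:twochi}
For every graph $\Gamma$ we have $\dim(P_\Gamma)\le 2\chi(\Gamma)$.
\end{proposition}

\begin{proof}
Let $V_1,\dots,V_q$ be the classes of a proper coloring with $q=\chi(\Gamma)$, and let $\sigma$ be a linear order on $V$. For each $s$ define two linear orders $M_s$ and $M_s'$ on $V$. Both place $V\setminus V_s$, ordered by $\sigma$, below $V_s$; the set $V_s$ is ordered by $\sigma$ in $M_s$ and by the reverse of $\sigma$ in $M_s'$. A vertex $v\in V_s$ is above every vertex outside $V_s$ in both orders, and above any given other vertex of $V_s$ in one of them. This gives (S1). An edge $wx$ not containing $v$ has at most one end in the independent set $V_s$, so $v$ is above both ends in $M_s$ or in $M_s'$. This gives (S3). The $2q$ orders define a linear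 scheme, and Lemma~\ref{lem:dim} applies.
\end{proof}

\section{Complete graphs}\label{sec:complete}

The first candidates are complete graphs. They do not separate the two parameters, but the reason contains the core of our lower bound on the dimension. It rests on a pigeonhole statement about labeled pairs.

\begin{lemma}\label{lem:shift}
Let $k\ge 2^s$, and let each pair $h<j$ of elements of $\{0,1,\dots,k\}$ carry a label $\varepsilon(h,j)$ from a set of $s$ labels. Then there are $h<i<j$ with $\varepsilon(h,i)=\varepsilon(i,j)$.
\end{lemma}

\begin{proof}
Put $A_h=\{\varepsilon(h,j): j>h\}$ for $0\le h\le k$. If there is no such triple, then $\varepsilon(h,i)\in A_h\setminus A_i$ for all $h<i$. So $A_0,\dots,A_k$ are $k+1$ distinct subsets of a set with $s$ elements, and $k+1\le 2^s$, a contradiction.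
\end{proof}

\begin{proposition}\label{prop:complete}
If $n>2^{2^t}$, then $K_n$ has no $t$-scheme. Hence $\chi(G_{P_{K_n}})>t$ and $\dim(P_{K_n})>t$.
\end{proposition}

\begin{proof}
Let $v_0,\dots,v_k$ be the vertices, so $k\ge 2^{2^t}$, and suppose that $C$ is a $t$-scheme. Label the pair $h<j$ by $C(v_h,v_j)$, one of the $2^t$ subsets of $[t]$. Lemma~\ref{lem:shift} gives $h<i<j$ with $C(v_h,v_i)=C(v_i,v_j)$. By (S2) the set $C(v_i,v_h)$ is disjoint from $C(v_h,v_i)$, hence from $C(v_i,v_j)$. This contradicts (S3) for the edge $v_hv_j$ and the vertex $v_i$.
\end{proof}

For a linear scheme the equality $C(v_h,v_i)=C(v_i,v_j)$ says that $v_i$ lies between $v_h$ and $v_j$ in every order, so it is never above both. The proof does not use transitivity, and so it applies to tournaments and linear orders alike. We need a version that works for linear orders only.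

The proof uses two properties of $v_j$: each earlier vertex has a definite position relative to $v_j$ in every order, and each earlier vertex is adjacent to $v_j$. Both properties make sense with $v_j$ replaced by a set $Q_j$ of vertices. We say that a vertex $u\notin Q$ \emph{splits} a set $Q$ in a linear order if some element of $Q$ is below $u$ and some element is above $u$. What the argument needs is that no earlier vertex splits $Q_j$ in any of the orders, and that each earlier vertex has some neighbor in $Q_j$. Different earlier vertices may use different neighbors, so no large clique is required. Linear orders are forced to leave such sets $Q_j$ unsplit, because a vertex cuts a linear order in only one place. A vertex of a tournament can divide the other vertices in any way.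

\section{The construction}\label{sec:construction}

The task is this. Given a graph with $N$ vertices, attach new vertices so that, whatever $d$ linear orders are imposed afterwards, some copy $K$ of the graph comes with a set $Q$ of new vertices that no vertex of $K$ splits and that contains a neighbor of every vertex of $K$. The idea is visible for one order and two old vertices.

\begin{example}\label{ex:blocks}
Let $d=1$, and let the old graph have vertices $a$ and $b$. Take a set $I$ of six new vertices. For every function $f:I\to\{a,b\}$ take a separate copy of the old graph, and join each $z\in I$ to the copy of $f(z)$. Now let a linear order $L$ on all these vertices be given, and let $z_1<\dots<z_6$ be the elements of $I$ in $L$. Consider the copy, with vertices $a'$ and $b'$, in which $a'$ is joined to $z_1,z_3,z_5$ and $b'$ to $z_2,z_4,z_6$. Each of the blocks $\{z_1,z_2\}$, $\{z_3,z_4\}$, $\{z_5,z_6\}$ contains a neighbor of $a'$ and a neighbor of $b'$. Wherever $a'$ and $b'$ lie in $L$, each splits at most one block, so one of the three blocks is split by neither (Figure~\ref{fig:blocks}).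

A single function $f$ would not suffice. The order could list $f^{-1}(a)$, then $a'$, then $f^{-1}(b)$, and $a'$ would split every subset of $I$ that contains neighbors of both $a'$ and $b'$. The useful function depends on the order, which is chosen after the graph, so the graph provides all functions.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.4]
\fill[gray!25] (2.7,-0.5) rectangle (4.3,0.5);
\draw[dashed] (0.7,-0.5) rectangle (2.3,0.5);
\draw[dashed] (4.7,-0.5) rectangle (6.3,0.5);
\draw[->,gray] (0.3,0) -- (6.8,0) node[right,black] {$L$};
\foreach \s in {1,3,5} {\draw (1.5,1.3) -- (\s,0); \node[below] at (\s,0) {$z_{\s}$};}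
\foreach \s in {2,4,6} {\draw (5.5,-1.3) -- (\s,0); \node[above] at (\s,0) {$z_{\s}$};}
\foreach \s in {1,...,6} \fill (\s,0) circle (1.8pt);
\draw[dotted,thick] (1.5,1.3) -- (1.5,0);
\draw[dotted,thick] (5.5,-1.3) -- (5.5,0);
\draw[fill=white] (1.5,1.3) circle (1.8pt) node[above] {$a'$};
\draw[fill=white] (5.5,-1.3) circle (1.8pt) node[below] {$b'$};
\end{tikzpicture}
\caption{Six vertices $z_1<\dots<z_6$ in a linear order $L$, joined alternately to $a'$ and $b'$ (solid lines) and grouped into three blocks. The dotted lines mark the positions of $a'$ and $b'$ in $L$. Each of the two vertices lies inside at most one block, so some block (shaded) lies on one side of each of them and contains a neighbor of each.}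
\label{fig:blocks}
\end{figure}

With $d$ orders and $N$ old vertices there are $dN$ cuts, so we want $dN+1$ blocks of $N$ vertices each. The blocks must be intervals in all $d$ orders at once. For this we use the Erd\H{o}s--Szekeres theorem: a sequence of $r^2$ distinct reals has a monotone subsequence of length $r$. Equivalently, for two linear orders on a set of $r^2$ elements there is a subset of $r$ elements on which they agree or are reverse to each other. These two requirements dictate the numbers $m$ and $n$ below.

Fix $d\ge 1$. We define graphs $\Gamma_0,\Gamma_1,\Gamma_2,\dots$, which depend on $d$. The graph $\Gamma_0$ is a single vertex. Given $\Gamma_{j-1}$, let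
\[
N=|V(\Gamma_{j-1})|,\qquad m=N(dN+1),\qquad n=m^{2^{d-1}} .
\]
The graph $\Gamma_j$ consists of
\begin{itemize}
\item an independent set $I_j$ of $n$ vertices;
\item for every function $f:I_j\to V(\Gamma_{j-1})$, a copy $K_f$ of $\Gamma_{j-1}$ with an isomorphism $\iota_f:\Gamma_{j-1}\to K_f$, the copies being disjoint from each other and from $I_j$;
\item the edges joining $x$ to $\iota_f(f(x))$, for all $f$ and all $x\in I_j$.
\end{itemize}
Thus every $x\in I_j$ has exactly one neighbor in each copy $K_f$, and there are no edges between different copies. For instance, $\Gamma_1$ is a star with $(d+1)^{2^{d-1}}$ leaves. All $\Gamma_j$ are triangle-free, by induction: $I_j$ is independent and the neighbors of $x\in I_j$ lie in different copies.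

\section{Linear orders on $\Gamma_k$}\label{sec:lower}

\begin{lemma}\label{lem:block}
Let $j\ge1$ and let $L_1,\dots,L_d$ be linear orders on $V(\Gamma_j)$. There are a function $f:I_j\to V(\Gamma_{j-1})$ and a set $Q\subseteq I_j$ such that
\begin{enumerate}
\item[(a)] every vertex of $K_f$ has a neighbor in $Q$;
\item[(b)] no vertex of $K_f$ splits $Q$ in any $L_\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
Start with $I_j$, which has $m^{2^{d-1}}$ elements. For $\ell=2,\dots,d$ in turn, apply the Erd\H{o}s--Szekeres theorem to $L_1$ and $L_\ell$ on the current set of $m^{2^{d-\ell+1}}$ elements, and pass to a subset of $m^{2^{d-\ell}}$ elements on which $L_\ell$ agrees with $L_1$ or with its reverse. This property persists on subsets. We end with a set $I'\subseteq I_j$ of $m$ elements on which every $L_\ell$ agrees with $L_1$ or with its reverse. List $I'$ as $z_1,\dots,z_m$, increasing in $L_1$, and divide the list into $dN+1$ blocks of $N$ consecutive elements. Choose $f$ so that it maps each block bijectively onto $V(\Gamma_{j-1})$, with arbitrary values outside $I'$. A vertex $\iota_f(y)$ of $K_f$ is adjacent to every $x\in I_j$ with $f(x)=y$, so every block satisfies (a).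

Fix $u\in K_f$ and $\ell\le d$. Since $z_1,\dots,z_m$ is monotone in $L_\ell$, there is an $r$ with $0\le r\le m$ such that $z_1,\dots,z_r$ lie on one side of $u$ in $L_\ell$ and $z_{r+1},\dots,z_m$ on the other. A block split by $u$ in $L_\ell$ consists of consecutive elements and meets both parts, so it contains $z_r$ and $z_{r+1}$. Hence $u$ splits at most one block in $L_\ell$. There are $dN$ choices of $(u,\ell)$ and $dN+1$ blocks, so some block $Q$ satisfies (b).
\end{proof}

The function $f$ was chosen from the orders on $I_j$ alone, and the conclusion holds wherever the vertices of $K_f$ are placed. The orders restricted to $K_f$ are again $d$ linear orders on a copy of $\Gamma_{j-1}$, so the lemma can be applied again inside $K_f$. Descending through all levels produces the sets $Q_j$ described in Section~\ref{sec:complete}.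

\begin{proposition}\label{prop:between}
Let $k=2^{2^d}$. For any linear orders $L_1,\dots,L_d$ on $V(\Gamma_k)$ there are an edge $wx$ and a vertex $v\notin\{w,x\}$ such that $v$ lies strictly between $w$ and $x$ in every $L_\ell$. Consequently $\dim(P_{\Gamma_k})>d$.
\end{proposition}

\begin{proof}
Let $B_k=\Gamma_k$. For $j=k,k-1,\dots,1$, apply Lemma~\ref{lem:block} to the copy $B_j$ of $\Gamma_j$ with the restricted orders; let $Q_j\subseteq V(B_j)$ be the set obtained and let $B_{j-1}\subset B_j$ be the copy of $\Gamma_{j-1}$ obtained. Then $B_k\supset B_{k-1}\supset\dots\supset B_0$, every vertex of $B_{j-1}$ has a neighbor in $Q_j$ (so $Q_j\ne\emptyset$), and in each $L_\ell$ every vertex of $B_{j-1}$ is above all of $Q_j$ or below all of $Q_j$.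

Let $v_0$ be the vertex of $B_0$, and pick $v_j\in Q_j$ for $1\le j\le k$. For $0\le h<j\le k$ we have $v_h\in V(B_h)\subseteq V(B_{j-1})$. Define
\[
\varepsilon(h,j)=\{\ell\in[d]: v_h \text{ is above all of } Q_j \text{ in } L_\ell\};
\]
for $\ell\notin\varepsilon(h,j)$ the vertex $v_h$ is below all of $Q_j$ in $L_\ell$. There are $2^d$ possible labels and $k=2^{2^d}$, so Lemma~\ref{lem:shift} gives $h<i<j$ with $\varepsilon(h,i)=\varepsilon(i,j)$.

Let $w=v_h$ and $v=v_i$, and let $x\in Q_j$ be a neighbor of $w$, which exists because $w\in V(B_{j-1})$. Note that $v\in Q_i$, as $i\ge1$. If $\ell\in\varepsilon(h,i)=\varepsilon(i,j)$, then $w$ is above $Q_i\ni v$ and $v$ is above $Q_j\ni x$, so $x<v<w$ in $L_\ell$. Otherwise $w$ is below $Q_i$ and $v$ is below $Q_j$, so $w<v<x$ in $L_\ell$.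

In no $L_\ell$ is $v$ above both $w$ and $x$, so (S3) fails for every choice of $d$ linear orders. Thus $\Gamma_k$ has no linear $d$-scheme, and Lemma~\ref{lem:dim} gives $\dim(P_{\Gamma_k})>d$.
\end{proof}

To violate (S3) the last step needs only that $v$ is below $w$ or below $x$ in each color, which would hold for tournaments as well. Transitivity is needed only in Lemma~\ref{lem:block}, where the Erd\H{o}s--Szekeres theorem is applied and each vertex cuts the list $z_1,\dots,z_m$ once per order.

\section{Four colors}\label{sec:four}

It remains to find a $4$-scheme for $\Gamma_j$. Fix a linear order $<$ on the vertex set. A vertex $v$ outside an edge $wx$ lies before both ends, after both ends, or between them. One color handles the first position: in color $1$ the earlier vertex always beats the later one. For the second position we let the later vertex win in two of the three colors $2,3,4$, since two $2$-element subsets of a $3$-element set intersect. The remaining color of each pair goes to the earlier vertex, and it is free to be chosen. This freedom has to handle the third position.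

\begin{lemma}\label{lem:star}
Let $\Gamma=(V,E)$ be a graph, $<$ a linear order on $V$, and $c$ a map from the pairs $u<v$ of vertices to $\{2,3,4\}$ such that
\begin{equation}\label{eq:star}
w<v<x \ \text{ and }\ wx\in E\quad\Longrightarrow\quad c(w,v)\ne c(v,x).
\end{equation}
Then $\chi(G_{P_\Gamma})\le4$.
\end{lemma}

\begin{proof}
For $u<v$ put $C(u,v)=\{1,c(u,v)\}$ and $C(v,u)=\{2,3,4\}\setminus\{c(u,v)\}$. These sets are nonempty and disjoint, so (S1) and (S2) hold. For (S3) let $wx\in E$ with $w<x$, and let $v\notin\{w,x\}$. If $v<w$, then $1\in C(v,w)\cap C(v,x)$. If $v>x$, then $C(v,w)\cap C(v,x)=\{2,3,4\}\setminus\{c(w,v),c(x,v)\}\ne\emptyset$. If $w<v<x$, then $c(v,x)\in C(v,x)$, and $c(v,x)\in\{2,3,4\}\setminus\{c(w,v)\}=C(v,w)$ by \eqref{eq:star}. So $C$ is a $4$-scheme, and Lemma~\ref{lem:chi} applies.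
\end{proof}

For a complete graph, \eqref{eq:star} forbids exactly the triples of Lemma~\ref{lem:shift} with $s=3$, so it cannot hold on more than $8$ vertices. In general, \eqref{eq:star} requires $c(v,x)$ to avoid $c(w,v)$ for all neighbors $w<v$ of $x$. In $\Gamma_j$ a vertex $x\in I_j$ has very many neighbors, but all except one lie outside the copy containing $v$. If all pairs from different copies receive the same value $2$, these neighbors together forbid a single value. The one neighbor of $x$ in the copy of $v$ forbids at most one more, and a third value remains. Two neighbors of $x$ in one copy could forbid both $3$ and $4$; this is where it matters that $x$ has exactly one.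

\begin{proposition}\label{prop:four}
For every $j\ge0$ there are a linear order $<$ on $V(\Gamma_j)$ and a map $c$ satisfying \eqref{eq:star}. Hence $\chi(G_{P_{\Gamma_j}})\le4$.
\end{proposition}

\begin{proof}
We use induction on $j$; for $j=0$ there is nothing to define. Let $j\ge1$. Order $V(\Gamma_j)$ by placing the copies $K_f$ one after another, in any order, each ordered internally as $\Gamma_{j-1}$, and then all of $I_j$ in any order. For $u<v$ define $c(u,v)$ as follows.
\begin{itemize}
\item If $u$ and $v$ lie in the same copy, $c(u,v)$ is inherited from $\Gamma_{j-1}$.
\item If $u$ and $v$ lie in different copies, or both lie in $I_j$, put $c(u,v)=2$.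
\item If $u\in K_f$ and $v\in I_j$, let $y$ be the neighbor of $v$ in $K_f$. If $y<u$, let $c(u,v)$ be an element of $\{3,4\}\setminus\{c(y,u)\}$; otherwise put $c(u,v)=3$.
\end{itemize}
Let $w<v<x$ with $wx$ an edge. If $w$ and $x$ lie in one copy, then so does $v$, because copies are intervals, and \eqref{eq:star} holds by induction. Otherwise $x\in I_j$ and $w$ is the neighbor of $x$ in some copy $K_f$. If $v\in K_f$, then $c(v,x)\ne c(w,v)$ by the third rule, applied to the pair $v<x$ with $y=w$. If $v\in K_g$ with $g\ne f$, then $c(w,v)=2$ and $c(v,x)\in\{3,4\}$. If $v\in I_j$, then $c(w,v)\in\{3,4\}$ and $c(v,x)=2$. The bound on the chromatic number follows from Lemma~\ref{lem:star}.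
\end{proof}

\begin{remark}
The tournaments of this scheme stop being transitive already in $\Gamma_2$. In the star $\Gamma_1$ the center comes first and $c(\text{center},\text{leaf})=3$. In $\Gamma_2$ take $x\in I_2$, a copy $K_g$, not the first one, whose center is adjacent to $x$, a leaf $v$ of $K_g$, and the center $u$ of an earlier copy. Then $u<v<x$ with $c(u,v)=2$, $c(v,x)=4$ and $c(u,x)=3$. In color $3$ the vertex $u$ beats $x$, the vertex $x$ beats $v$, and $v$ beats $u$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $d$, let $\Gamma=\Gamma_k$ with $k=2^{2^d}$. Then $\chi(G_{P_\Gamma})\le4$ by Proposition~\ref{prop:four} and $\dim(P_\Gamma)>d$ by Proposition~\ref{prop:between}.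
\end{proof}

\section{Other numbers of colors}\label{sec:other}

To prescribe the chromatic number, we stack a standard example on top of the poset just constructed. The two parts do not interact in the graph of incomparable pairs.

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Let $P_\Gamma$ be as in Theorem~\ref{thm:main}, and let $P$ be obtained from disjoint copies of $P_\Gamma$ and $S_t$ by placing every element of $P_\Gamma$ below every element of $S_t$. Every incomparable pair of $P$ lies within $P_\Gamma$ or within $S_t$. A pair $(a,b)$ from $P_\Gamma$ is not adjacent to a pair $(a',b')$ from $S_t$, because $a'\not\le b$. So $G_P$ is the disjoint union of $G_{P_\Gamma}$ and $G_{S_t}$, and by Example~\ref{ex:standard} and $t\ge4$,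
\[
\chi(G_P)=\max\{\chi(G_{P_\Gamma}),t\}=t .
\]
A realizer of $P$ restricts to a realizer of $P_\Gamma$, so $\dim(P)\ge\dim(P_\Gamma)>d$.
\end{proof}

In the scheme of Lemma~\ref{lem:star} both $C(u,v)$ and $C(v,u)$ have two elements. With three colors this is impossible: of two disjoint nonempty subsets of $[3]$, one is a singleton. A singleton turns the existence statement (S3) into a statement about one particular color, and this bounds the number of edges of $\Gamma$.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $\chi(G_{P_\Gamma})\le3$, and let $C$ be a $3$-scheme, given by Lemma~\ref{lem:chi}. By (S1) and (S2), for distinct vertices $u,v$ at least one of $C(u,v)$ and $C(v,u)$ is a singleton. Orient each edge of $\Gamma$ as $u\Rightarrow v$ in such a way that $C(v,u)$ is a singleton, and call its element $\gamma(u,v)$.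

Let $w\Rightarrow x$ and $w\Rightarrow x'$ with $x\ne x'$. By (S3) for the edge $wx$ and the vertex $x'$, the set $C(x',w)=\{\gamma(w,x')\}$ meets $C(x',x)$, so $\gamma(w,x')\in C(x',x)$. By (S3) for the edge $wx'$ and the vertex $x$, the set $C(x,w)=\{\gamma(w,x)\}$ meets $C(x,x')$, so $\gamma(w,x)\in C(x,x')$. Now (S2) gives $\gamma(w,x)\neq\gamma(w,x')$. The edges leaving $w$ therefore have distinct values of $\gamma$ in $[3]$, and every vertex has out-degree at most $3$.

A subgraph of $\Gamma$ with $p\ge1$ vertices thus has at most $3p$ edges, so its average degree is at most $6$ and it has a vertex of degree at most $6$. Deleting such a vertex, coloring the rest by induction, and giving the vertex a color not used by its neighbors shows $\chi(\Gamma)\le7$. Proposition~\ref{prop:twochi} gives $\dim(P_\Gamma)\le14$.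

So the dimension is at most $14$ on incidence posets with $\chi(G_{P_\Gamma})\le t$ when $t\le3$, and it is unbounded when $t\ge4$ by Theorem~\ref{thm:main}. Finally, if $d\ge14$, a poset as in Theorem~\ref{thm:main} has dimension greater than $14$, so $\chi(G_{P_\Gamma})>3$ and hence $\chi(G_{P_\Gamma})=4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DGH}
\emph{Dimension, graph and hypergraph coloring},
\texttt{https://\allowbreak refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 19002/\allowbreak 1998\_12.pdf?\allowbreak sequence=1\allowbreak\&isAllowed=y\allowbreak\&save=y}.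

\end{thebibliography}
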